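# Mapping tori of right-angled Artin groups with Dehn function $n^{17/2}$

## Two theorems on fractional Dehn exponents

Fix integers $a,b,c\ge 1$ and three sets of letters
$$X=\{x_1,\dots,x_a\},\qquad Y=\{y_1,\dots,y_b\},\qquad S=\{s_1,\dots,s_c\},\qquad x_a=y_b=:z,\qquad s_c=:s,$$
with no coincidences other than $x_a=y_b$. Let $\Gamma=\Gamma_{a,b,c}$ be the graph on these vertices whose edges are exactly those that make $X$, $Y\cup\{s\}$ and $S$ into cliques. Let $A(\Gamma)$ be the group generated by the vertices, with one relation $[x,y]=1$ for each edge $(x,y)$. Define $\Phi$ on generators by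
$$\Phi(x_i)=x_ix_{i+1}\ (i<a),\quad \Phi(y_i)=y_iy_{i+1}\ (i<b),\quad \Phi(s_i)=s_is_{i+1}\ (i<c),\quad \Phi(z)=z,\quad \Phi(s)=s,$$
and let $M_{a,b,c}=\langle A(\Gamma),t\mid tgt^{-1}=\Phi(g)\text{ for all }g\in A(\Gamma)\rangle$.

**Theorem 1.** If $a\ge 2b$ and $c\ge a+1$, the Dehn function of $M_{a,b,c}$ is $\simeq n^{c+a/b}$. In particular $M_{5,2,6}$ (whose RAAG has 12 generators) has Dehn function $\simeq n^{17/2}$, which is equivalent neither to $n^d$ for any integer $d\ge 1$ nor to $2^n$.

**Theorem 2.** For all $1\le b\le a\le c$ the Dehn function of $M_{a,b,c}$ is $\simeq n^{c+a/b}$. Hence every rational $i+\frac jq$ with integers $0\le j<q$, $i\ge q+j+1$ is the exponent of the Dehn function of a mapping torus of a RAAG. For example $M_{3,2,3}$, where $\Gamma$ is a chain of three triangles on 7 vertices, has Dehn function $\simeq n^{9/2}$.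

Theorem 2 contains Theorem 1. I state them separately because Theorem 1 has a shorter proof and already answers the question below.

## Areas, mapping tori, and the question the theorems decide

A **right-angled Artin group** (RAAG) is a group $A(\Gamma)=\langle V\mid [x,y]=1\text{ for }(x,y)\in E\rangle$ with $\Gamma=(V,E)$ a finite simplicial graph. No edges gives a free group; all edges gives $\mathbb Z^{|V|}$. For $\Phi\in\mathrm{Aut}(G)$ the **mapping torus** is $M_\Phi=\langle G,t\mid tgt^{-1}=\Phi(g)\text{ for all }g\in G\rangle=G\rtimes\langle t\rangle$.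

Given a finite presentation and a word $w$ that represents $1$ (a *null-homotopic* word), $\mathrm{Area}(w)$ is the least number of conjugates of relators$^{\pm1}$ whose product is freely equal to $w$. The **Dehn function** $\delta(n)$ is the maximum of $\mathrm{Area}(w)$ over null-homotopic $w$ of length $\le n$; it is non-decreasing. Write $f\preceq g$ if there is $C>0$ with $f(n)\le Cg(Cn+C)+Cn+C$ for all $n$, and $f\simeq g$ if $f\preceq g\preceq f$. Up to $\simeq$ the Dehn function depends only on the group.

I also speak of *the area of $u=v$*, meaning the area of $uv^{-1}$. If a word is transformed step by step, areas add up, and replacing a subword $u$ by $v$ costs at most the area of $u=v$. Exchanging two adjacent letters by a commutation relator costs $1$. Free reductions cost nothing.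

The following is known. When the base group is free or free abelian, the Dehn function of $M_\Phi$ is always equivalent either to $n^d$ with $d\ge1$ an integer or to $2^n$. The question, raised as open in "On Residual Properties of Groups and Dehn" (https://ecommons.cornell.edu/bitstream/handle/1813/45251/kp338.pdf?sequence=1&isAllowed=y), is whether this dichotomy holds for mapping tori of all RAAGs. Theorem 1 says no. The exponent is an honest invariant. Let $\rho\ge1$ be real and $d\ge1$ an integer. If $n^\rho\simeq n^d$, then $n^\rho\le C(Cn+C)^d+Cn+C$ for all $n$ forces $\rho\le d$, and $n^d\le C(Cn+C)^\rho+Cn+C$ for all $n$ forces $d\le\rho$. So $\rho=d$. Also $2^n\not\preceq n^\rho$. In particular $n^{17/2}$ is equivalent neither to $2^n$ nor to any $n^d$.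

**$\Phi$ is an automorphism.** It maps each of the free abelian groups $\langle X\rangle$, $\langle Y\rangle\times\langle s\rangle$, $\langle S\rangle$ to itself, so it respects the defining relations. On each of them it is a unipotent integer matrix. The inverse matrices all fix $z$ and $s$, so they agree where the cliques overlap and together define an endomorphism inverse to $\Phi$.

**Small parameters.** For $a=b=c=1$ the graph is one edge $z - s$ and $\Phi$ is the identity, so $M_{1,1,1}=\mathbb Z^3$, with Dehn function $n^2=n^{1+1/1}$, as Theorem 2 says. When $b=1$ the exponent $c+a$ is an integer. A non-integer exponent needs $b\ge2$ and $b\nmid a$. In the range $b\le a\le c$ this forces $a\ge3$, $c\ge3$, so $\Gamma$, with $a+b+c-1$ vertices, has at least $7$ of them. This minimum is attained by $M_{3,2,3}$, whose triangles are $\{x_1,x_2,z\}$, $\{y_1,z,s\}$, $\{s_1,s_2,s\}$.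

Throughout, $C$ denotes constants $\ge1$ that depend only on $a,b,c$ (or on $d$) and may change from line to line.

## The nilpotent groups $G_d=\mathbb Z^d\rtimes\langle t\rangle$

Each clique of $\Gamma$ produces a group of one type. Let $G_d$ have generators $e_1,\dots,e_d,t$ and relators $[e_i,e_j]$, $te_it^{-1}=e_ie_{i+1}$ $(i<d)$, $te_dt^{-1}=e_d$. It is $\mathbb Z^d\rtimes\langle t\rangle$. Let $T$ be the action of $t$ on $\mathbb Z^d$ and $D=T-1$, so that $De_i=e_{i+1}$ for $i<d$, $De_d=0$, $D^d=0$. Elements are written $vt^k$ with $v\in\mathbb Z^d$ (additive notation in $\mathbb Z^d$), and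
$$vt^k\cdot e_i=(v+T^ke_i)\,t^k .$$
We call $k$ the *height* of $vt^k$. The letters $t^{\pm1}$ change the height; the letter $e_i$ read at height $k$ adds $T^ke_i$ to $v$.

For example $G_1=\mathbb Z^2$, and $G_2$ is the Heisenberg group, $[t,e_1]=e_2$ central. In $G_2$ the word $e_1^{-m}\,t^me_1^mt^{-m}$ represents $m(T^m-1)e_1=m^2e_2$: a power of $e_2$ with exponent $m^2$ is written with about $4m$ letters. This distortion is the only source of interesting geometry in this talk.

**Nilpotency.** If $w\in D^i\mathbb Z^d$, then $[vt^k,w]=(T^k-1)w\in D^{i+1}\mathbb Z^d$, because $T^k-1$ is $D$ times a polynomial in $D$. Moreover $[t,w]=Dw$, and $G_d/D\mathbb Z^d$ is abelian. By induction $\gamma_{i+1}(G_d)=D^i\mathbb Z^d$ for $i\ge1$. So $G_d$ is nilpotent of class $d$. Also $e_d$ is central, and $\langle e_2,\dots,e_d,t\rangle\cong G_{d-1}$ for $d\ge2$.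

The one result taken from the literature is the theorem of Gersten, Holt and Riley (*Isoperimetric inequalities for nilpotent groups*, GAFA 13 (2003), 795–814): *a finitely generated nilpotent group of class $\le d$ has Dehn function $\preceq n^{d+1}$.* So a null-homotopic word of length $\le\ell$ in $G_d$, $\ell\ge1$, has area $\le C\ell^{d+1}$.

We use $T^h=\sum_j\binom hjD^j$ for all $h\in\mathbb Z$, and $\left|\binom hj\right|\le(|h|+j)^j$, valid also for real $h$.

**Lemma 3.** There is $C=C(d)$ such that for every integer $\ell\ge1$: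

(a) A word of length $\le\ell$ represents $vt^k$ with $|k|\le\ell$ and $|v_l|\le C\ell^l$ for all coordinates $1\le l\le d$. In particular $|e_d^q|_{G_d}\ge(|q|/C)^{1/d}$.

(b) For $m\ge1$ the word $w_d(m)=\prod_{j=0}^{d-1}t^{mj}e_1^{n_j}t^{-mj}$ with $n_j=(-1)^{d-1-j}\binom{d-1}jm$ has length $\le Cm$ and represents $e_d^{m^d}$. Its prefixes have heights in $[0,(d-1)m]$.

(c) For every $q\in\mathbb Z$ there is a word $\hat w_d(q)$ of length $\le C|q|^{1/d}$ representing $e_d^q$, with $\hat w_d(0)=\emptyset$ and $\hat w_d(\pm1)=e_d^{\pm1}$. The area of $\hat w_d(q)=e_d^q$ is at most $C|q|^{1+1/d}$.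

(d) If a word $u$ of length $\le\ell$ represents $e_d^qt^k$, the area of $u=e_d^qt^k$ is at most $C\ell^{d+1}$.

*Proof.* (a) We have $v=\sum\pm T^{h_i}e_{j_i}$ with at most $\ell$ terms and $|h_i|\le\ell$. The $l$-th coordinate of $T^he_j$ is $\binom h{l-j}$ (zero if $l<j$), of absolute value at most $C\ell^{l-1}$ for $|h|\le\ell$. Summing gives $C\ell^l$. If a word of length $\ell$ represents $e_d^q$, then $|q|\le C\ell^d$, which is the last assertion.

(b) The length and height statements are read off. The element is
$$\sum_jn_jT^{mj}e_1=m(T^m-1)^{d-1}e_1=m\cdot m^{d-1}D^{d-1}e_1=m^de_d,$$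
since $T^m-1=mD+(\text{higher powers of }D)$ and $D^d=0$.

(c) *Existence.* Induct on $d$. For $d=1$ take $e_1^q$. For $d\ge2$ and $q\ge2$ let $m=\lfloor q^{1/d}\rfloor\ge1$; then $0\le q-m^d<(m+1)^d-m^d\le Cm^{d-1}$. Use $w_d(m)$ followed by the word for $e_d^{q-m^d}$ from the case $d-1$ in $\langle e_2,\dots,e_d,t\rangle\cong G_{d-1}$, whose length is at most $C(m^{d-1})^{1/(d-1)}=Cm$. For negative $q$ take inverses.

*Area.* If $|q|\ge2$, write $q=q_1+q_2$ with $q_1,q_2$ of the same sign and $1\le|q_i|\le\lceil|q|/2\rceil$. The loop $\hat w_d(q)\hat w_d(q_2)^{-1}\hat w_d(q_1)^{-1}$ has length $\le C|q|^{1/d}$, hence area $\le C|q|^{1+1/d}$ by the cited theorem. So $\hat w_d(q)$ may be replaced by $\hat w_d(q_1)\hat w_d(q_2)$ at this cost. Iterate until all exponents are $\pm1$; the word is then $e_d^q$. At depth $i$ there are at most $2^i$ pieces, each of size at most $|q|2^{-i}+1$, because $\lceil x/2\rceil\le(x+1)/2$ for integers $x$. A piece that is still split has size $\ge2$, so $2^i\le|q|$ and its size is at most $2|q|2^{-i}$. The total area is at most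
$$\sum_i2^iC(2|q|2^{-i})^{1+1/d}\le C|q|^{1+1/d}\sum_i2^{-i/d}\le C|q|^{1+1/d}.$$

(d) By (a), $|q|\le C\ell^d$ and $|k|\le\ell$. So $ut^{-k}\hat w_d(q)^{-1}$ is null-homotopic of length $\le C\ell$ and has area $\le C\ell^{d+1}$. Replacing $\hat w_d(q)$ by $e_d^q$ costs at most $C|q|^{1+1/d}\le C\ell^{d+1}$ by (c). $\square$

## Splitting $M$ over two copies of $\mathbb Z^2$

Write $M=M_{a,b,c}$ and $r=c+\frac ab$. Present $M$ by the generators $X\cup Y\cup S\cup\{t\}$ and the relators given by the commutators of $\Gamma$ together with $tvt^{-1}=\Phi(v)$ for each vertex $v$. This is the union of the presentations of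
$$A=\langle X,t\rangle\cong G_a,\qquad P=\langle Y,t\rangle\times\langle s\rangle\cong G_b\times\mathbb Z,\qquad Q=\langle S,t\rangle\cong G_c .$$
In $A$ the letter $z$ plays the role of $e_a$; in $\langle Y,t\rangle$ it plays the role of $e_b$; in $Q$ the letter $s$ plays the role of $e_c$. The presentations of $A$ and $P$ overlap exactly in $\langle z,t\mid tzt^{-1}=z\rangle$, those of $P$ and $Q$ in $\langle s,t\mid tst^{-1}=s\rangle$. In each factor these letters generate a copy of $\mathbb Z^2$. Hence $M$ is an amalgam:
$$M=A*_{E_z}P*_{E_s}Q,\qquad E_z=\langle z,t\rangle\cong\mathbb Z^2,\quad E_s=\langle s,t\rangle\cong\mathbb Z^2 .$$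
Write $G_b=\langle Y,t\rangle\le P$. As $P=G_b\times\langle s\rangle$, we have $E_z\cap E_s=\langle t\rangle$.

**The tree.** Recall from Bass–Serre theory that $A,P,Q$ embed in $M$ and that $M$ acts on a tree $\mathcal T$. Its vertices are the cosets $gA,gP,gQ$. The edge $gE_z$ joins $gA$ and $gP$; the edge $gE_s$ joins $gP$ and $gQ$. The stabilizer of the vertex $V\in\{A,P,Q\}$ is $V$; in particular $A\cap P=E_z$ and $P\cap Q=E_s$. For example, $x_1\in A\setminus P$ (when $a\ge2$) moves the vertex $P$ to $x_1P$, at distance $2$, the midpoint being $A=x_1A$.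

**Generators in vertex groups.** A generator of $M$ that lies in $V\in\{A,P,Q\}$ is one of the listed generators of $V$. Indeed $V\cap A(\Gamma)$ is generated by a clique, and the vertices of $\Gamma$ are independent in the abelianization of $A(\Gamma)$. Likewise the only generators in $E_z$ are $z,t$ and in $E_s$ are $s,t$.

**Two retractions.** The map $\kappa:M\to Q$ kills $X\cup Y$ and is the identity on $S\cup\{t\}$: every relator of $M$ becomes a relator of $Q$ or a freely trivial word. If $a\ge b$, the map $\alpha:M\to A$ is the identity on $X\cup\{t\}$, sends $y_i\mapsto x_{a-b+i}$ (so $z\mapsto z$) and kills $S$: every relator becomes a relation of $A$. Both send words to words that are no longer.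

## Filling the commutator of two distorted powers

Before proving anything, look at the loop that will turn out to be the worst. For $m\ge1$ put $N=m^a$, $N'=m^c$, and
$$W=w_a\,w_c\,w_a^{-1}\,w_c^{-1},\tag{1}$$
where $w_a$ is the word $w_a(m)$ of Lemma 3(b) in $x_1,t$, representing $z^N$, and $w_c$ is $w_c(m)$ in $s_1,t$, representing $s^{N'}$. Since $z$ and $s$ commute, $W=1$ in $M$, and $|W|\le Cm$.

The obvious filling rewrites $w_a$ as $z^N$ and $w_c$ as $s^{N'}$ and then commutes letter by letter: the last step alone costs $NN'=m^{a+c}$. One can do better, because $z$ is also distorted in $G_b=\langle Y,t\rangle$, which commutes with $s$. Rewrite $w_a$ as $z^N$ (cost $Cm^{a+1}$ by Lemma 3(d) in $A$), rewrite $z^N$ as $\hat w_b(N)$ (cost $CN^{1+1/b}=Cm^{a+a/b}$), rewrite $w_c$ as $s^{N'}$ (cost $Cm^{c+1}$), and commute $s^{N'}$ past $\hat w_b(N)$, which has only $Cm^{a/b}$ letters (cost $Cm^{c+a/b}$). Treating the inverse words in the same way,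
$$\mathrm{Area}(W)\le C\big(m^{a+1}+m^{a+a/b}+m^{c+1}+m^{c+a/b}\big)\le Cm^{c+a/b}\qquad\text{if }1\le b\le a\le c .$$

So the word $z^N$, of length about $m$ in $A$, is seen by $P$ as having length about $m^{a/b}$, and it must be pushed across $m^c$ copies of $s$. The exponent is fractional because $z$ is distorted to degree $a$ on one side of $E_z$ and to degree $b$ on the other. On the $s$ side there is no second shortcut: in $P$ the element $s$ is undistorted, and its short words in $Q$ use $s_1$, which is not a letter of $P$. Two things remain. No filling of $W$ beats $m^{c+a/b}$, and no loop is worse than $W$.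

## A cochain that counts commutations with $s$

**Proposition 4.** Let $a>b\ge1$ and $c\ge1$. There is $C$ with $\delta_M(n)\ge C^{-1}n^{c+a/b}$ for all large $n$.

**The tool.** A *1-cochain* $\omega$ on the Cayley graph of $M$ assigns a real number $\omega(h,x)$ to the edge from $h$ to $hx$ ($x$ a generator), and $-\omega(h,x)$ to the reversed edge. Let $\omega(W)$ be the sum along the loop at $1$ labelled $W$. Sums are invariant under free reduction, and the loop labelled $grg^{-1}$ has the same sum as the loop labelled $r$ based at $g$. So if the sum around every relator loop, based anywhere, is at most $1$ in absolute value, then $|\omega(W)|\le\mathrm{Area}(W)$ for null-homotopic $W$.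

Try this on $\mathbb Z^2=\langle x,y\rangle$: let $\omega(h,y)$ be the $x$-coordinate of $h$ and $\omega(h,x)=0$. The relator loop $xyx^{-1}y^{-1}$ has sum $1$ everywhere, and $[x^n,y^n]$ has sum $n\cdot n$. So its area is at least $n^2$.

**What to do on $P$.** By analogy, on $P=G_b\times\langle s\rangle$ put $\omega(h,s)=f(\pi(h))$, where $\pi:P\to G_b$ is the projection and $f:G_b\to\mathbb R$ is 1-Lipschitz, and give the edges labelled $Y\cup\{t\}$ the value $0$. If $f$ is about $0$ near $1$ and about $m^{a/b}$ near $z^N$, the two sides $s^{\pm N'}$ of a rectangle $[z^N,s^{N'}]$ contribute $m^c\cdot m^{a/b}$. That is the number we want.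

**Where the first extensions stop.** The cochain must be extended to all of $M$, and the difficulty is in the cosets $pQ$, $p\in P$, which meet $P$ in $pE_s$. Suppose $c\ge2$. Extending by $0$ fails: the loop of the relator $[s_{c-1},s]$ at $p\in P$ has sum $\omega(ps_{c-1},s)-\omega(p,s)=-f(\pi(p))$, which is unbounded when $f$ is. So all $s$-edges of $pQ$ at the same height $h$ should carry the same value $\rho(h)$, where $\rho(h)=f(pt^h)$ for $p\in G_b$. But then the relator $ts_{c-1}t^{-1}=s_{c-1}s$ forces weights on the $s_{c-1}$-edges too. Let $\sigma:\mathbb Z^c=\langle S\rangle\to\mathbb Z$ be the $s$-coordinate. Since the letter $s_i$ read at height $h$ adds $T^hs_i$, the natural guess is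
$$\theta(vt^h,s_i)=\rho(h)\,\sigma(T^hs_i).$$
If $\rho$ is constant, all relator sums vanish. If not, the sum around $ts_it^{-1}\Phi(s_i)^{-1}$ at height $h$ is
$$\rho(h+1)\sigma(T^{h+1}s_i)-\rho(h)\sigma(T^hTs_i)=(\rho(h+1)-\rho(h))\binom{h+1}{c-i},$$
and for $i<c$ the binomial coefficient destroys the bound: a change of $\rho$ at a large height is multiplied by a power of that height. The repair is to make the change of the functional, as opposed to the functional itself, small in the right coordinates: at the step from $h$ to $h+1$, change it by a multiple of $\sigma\circ T^{-(h+1)}$, which undoes the twist.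

**Step 1: cochains on $Q$ with bounded relator sums.** This step builds the correct extension on one coset of $Q$. Let $\rho:\mathbb Z\to\mathbb R$ satisfy $|\rho(h+1)-\rho(h)|\le1$. Define linear functionals $\lambda_h$ on $\mathbb Z^c$, $h\in\mathbb Z$, by
$$\lambda_0=\rho(0)\,\sigma,\qquad\lambda_{h+1}-\lambda_h=(\rho(h+1)-\rho(h))\;\sigma\circ T^{-(h+1)} .\tag{2}$$
As $Ts=s$, we get $\lambda_h(s)=\rho(h)$ for all $h$. Put
$$\theta_\rho(vt^h,s_i)=\lambda_h(T^hs_i),\qquad\theta_\rho(vt^h,t)=0 .$$
Heights do not change along $s_i$-edges and the values do not depend on $v$, so the sum around $[s_i,s_j]$ is $0$. In the loop $ts_it^{-1}\Phi(s_i)^{-1}$ based at height $h$, the letter $s_i$ is read at height $h+1$, and $\Phi(s_i)^{-1}$ is the reverse of the path $\Phi(s_i)$ from the base point, at height $h$. The sum is therefore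
$$\lambda_{h+1}(T^{h+1}s_i)-\lambda_h(T^h\,Ts_i)=(\lambda_{h+1}-\lambda_h)(T^{h+1}s_i)=(\rho(h+1)-\rho(h))\,\sigma(s_i).$$
So all relator sums of $\theta_\rho$ are at most $1$ in absolute value. Note that if $\rho$ is constant on an interval of integers, so is $h\mapsto\lambda_h$.

**Step 2: cutting $M$ into branches.** We need to know that $P$ and the parts of $M$ hanging off it can be treated one at a time. Let $v_0$ be the vertex $P$ of $\mathcal T$. For an edge $\varepsilon$ at $v_0$ let $M_\varepsilon$ be the set of $h\in M$ with $hP\ne v_0$ such that the geodesic from $v_0$ to $hP$ starts with $\varepsilon$. Then $M=P\sqcup\bigsqcup_\varepsilon M_\varepsilon$. For example $x_1\in M_{E_z}$ if $a\ge 2$.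

Every coset $hH$ with $H\in\{A,P,Q\}$ lies in $P\cup M_\varepsilon$ for a single $\varepsilon$:

* If $H=P$, then all $h'\in hP$ have the same $h'P$. So $hP=P$, or $hP$ lies in one $M_\varepsilon$ and is disjoint from $P$.
* If $H=A$ and $hA$ contains $p\in P$, then $hA=pA$ and $hA\cap P=p(A\cap P)=pE_z$. For $h'\in pA\setminus P$ the geodesic from $v_0$ to $h'P$ is $P,\,pA,\,h'P$. So $hA\setminus P\subset M_\varepsilon$ with $\varepsilon=pE_z$.
* If $H=A$ and $hA\cap P=\emptyset$, then the vertex $hA$ is not adjacent to $v_0$: an edge $gE_z$ between them would have $g\in hA\cap P$. So its closed star, which contains all $h'P$ with $h'\in hA$, misses $v_0$ and lies in one component of $\mathcal T\setminus v_0$. Hence $hA\subset M_\varepsilon$ for one $\varepsilon$.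
* $H=Q$ is the same, with $\varepsilon=pE_s$ and $hQ\cap P=pE_s$ if $hQ$ contains $p\in P$.

Every edge of the Cayley graph has its label in some $H\in\{A,P,Q\}$, and every relator is a word in the generators of one $H$. So every edge and every relator loop lies in a single coset $hH$, hence in $P\cup M_\varepsilon$ for a single $\varepsilon$.

**Step 3: definition of $\omega$.** We now glue. Let $f:G_b\to\mathbb R$ satisfy $|f(gx)-f(g)|\le1$ for $x\in Y\cup\{t\}$. An edge of type $s$ at $v_0$ is $pE_s$ with $p\in P$; multiplying $p$ by a power of $s$ we may take $p\in G_b$. For each such $\varepsilon$ fix $p_\varepsilon\in G_b$ with $\varepsilon=p_\varepsilon E_s$ and let $\rho_\varepsilon(j)=f(p_\varepsilon t^j)$. The rules are: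

1. If $h,hx\in P$ (so $x\in Y\cup\{s,t\}$): $\omega(h,s)=f(\pi(h))$, and $\omega(h,x)=0$ for $x\in Y\cup\{t\}$.
2. If an endpoint lies in $M_\varepsilon$ with $\varepsilon$ of type $z$: $\omega(h,x)=0$.
3. If an endpoint lies in $M_\varepsilon$ with $\varepsilon$ of type $s$: $\omega(h,x)=\theta_{\rho_\varepsilon}(\kappa(p_\varepsilon^{-1}h),\kappa(x))$, where $\theta(\cdot,1)=0$.

By Step 2 exactly one rule, with one $\varepsilon$, applies to each edge.

**Step 4: the rules agree where they meet.** This is needed because a relator loop may have some edges in $P$ and some in $M_\varepsilon$. Consider edges with both ends in $P\cap p_\varepsilon Q=p_\varepsilon E_s$; their labels are $s$ or $t$. At $h=p_\varepsilon s^kt^j$ we have $\kappa(p_\varepsilon^{-1}h)=s^kt^j$, of height $j$. Formula 3 gives the $s$-edge the value $\lambda_j(T^js)=\lambda_j(s)=\rho_\varepsilon(j)=f(p_\varepsilon t^j)=f(\pi(h))$, and the $t$-edge the value $0$. This is what rule 1 gives. Edges with both ends in some $pE_z$ have labels $z$ or $t$, and rule 1 gives them $0$, in agreement with formula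 2.

**Step 5: all relator sums are at most $1$ in absolute value.** Take a relator loop with all vertices in $P$. Its letters are in $Y\cup\{s,t\}$, and only the relators $[y_i,s]$ and $tst^{-1}s^{-1}$ can have non-zero sum. Based at $h$, that sum is $\pm\big(f(\pi(h)x)-f(\pi(h))\big)$ with $x\in Y\cup\{t\}$, so at most $1$ in absolute value.

Any other relator loop lies in a coset $hH\subset P\cup M_\varepsilon$, $hH\not\subset P$. Its edges that have both ends in $P$ lie in $hH\cap P$, which by Step 2 is $pE_z$ with $\varepsilon=pE_z$, or $pE_s$ with $\varepsilon=pE_s$. If $\varepsilon$ has type $z$, all values on the loop are $0$, by rule 2 and Step 4. If $\varepsilon$ has type $s$, formula 3 holds on all its edges, by rule 3 and Step 4. So the sum is the $\theta_{\rho_\varepsilon}$-sum along the $\kappa$-image of the relator, which is a relator of $Q$ or freely trivial. By Step 1 it is at most $1$ in absolute value.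

**Step 6: evaluation on $W$.** We choose $f$ and sum along (1). Put
$$R=(c-1)m,\qquad\Delta=\max(0,|z^N|_{G_b}-2R),\qquad f(g)=\min\big(\Delta,\max(0,|g|_{G_b}-R)\big).$$
Then $f$ is 1-Lipschitz. For $0\le j\le R$ we have $f(t^j)=0$, since $|t^j|\le R$, and $f(z^Nt^j)=\Delta$, since $|z^Nt^j|\ge|z^N|-R$.

The $w_a$-segment, from $1$, lies in the coset $A$. The $w_a^{-1}$-segment, from $z^Ns^{N'}$ to $s^{N'}$, lies in $s^{N'}A$. Both cosets meet $P$, so both segments contribute $0$ (rule 2 and Step 4).

The $w_c$-segment starting at $z^N$ lies in $z^NQ$; take $p_\varepsilon=z^N$ for $\varepsilon=z^NE_s$. Formula 3 holds along it, with heights in $[0,R]$. There $\rho_\varepsilon$ is constantly $\Delta$, so $\lambda_h=\lambda_0=\Delta\sigma$, and the contribution is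
$$\sum_jn_j\lambda_{mj}(T^{mj}s_1)=\lambda_0\Big(\sum_jn_jT^{mj}s_1\Big)=\lambda_0(N's)=N'\Delta .$$

The last segment $w_c^{-1}$, from $s^{N'}$ to $1$, is the reverse of the path $w_c$ from $1$. It lies in $Q$ and belongs to $\varepsilon=E_s$. This edge differs from $z^NE_s$ since $z^N\notin E_s$; take $p_\varepsilon=1$. As $\rho_\varepsilon(j)=f(t^j)=0$ on $[0,R]$, all $\lambda_h$ with $0\le h\le R$ vanish, and the contribution is $0$.

Hence $\mathrm{Area}(W)\ge N'\Delta=m^c\Delta$. By Lemma 3(a), $|z^N|_{G_b}\ge C^{-1}N^{1/b}=C^{-1}m^{a/b}$. Since $a>b$, this dominates $2R=2(c-1)m$, so $\Delta\ge C^{-1}m^{a/b}$ for large $m$. Thus $\mathrm{Area}(W)\ge C^{-1}m^{c+a/b}$ with $|W|\le Cm$. As $\delta_M$ is non-decreasing, Proposition 4 follows. $\square$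

## Cutting words at the vertex groups

For the upper bound assume $a\ge b$, so $r=c+\frac ab\ge2$.

A *literal* is a word $z^Nt^k$ or $s^qt^k$. Every element of $E_z\cup E_s$ is represented by a unique literal (elements of $E_z\cap E_s=\langle t\rangle$ by $t^k$). If a word $u$ of length $\le\ell$ represents $z^Nt^k$, apply $\alpha$ and Lemma 3(a) in $A\cong G_a$; if it represents $s^qt^k$, apply $\kappa$ and Lemma 3(a) in $Q\cong G_c$. This gives, respectively,
$$|N|\le C_0\ell^a,\qquad\text{resp. }|q|\le C_0\ell^c,\qquad\text{and }|k|\le\ell .\tag{3}$$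

Let $F(\ell)$ be the maximal area of $u=(\text{literal of }u)$ over all words $u$ of length $\le\ell$ that represent elements of $E_z\cup E_s$. A word of length $\le1$ of this kind is empty or $z^{\pm1},s^{\pm1},t^{\pm1}$, so $F(1)=0$. The literal of $1$ is empty, so $\delta_M(n)\le F(n)$. The goal is $F(\ell)\le C_1\ell^r$.

**Blocks.** Let $V\in\{A,P,Q\}$ and let $u=l_1\cdots l_\ell$ represent an element of $V$. Cut $u$ at all prefixes that represent elements of $V$, so $u=u_1\cdots u_\nu$. A block of length $1$ is a generator$^{\pm1}$ of $V$. For example, in $M_{3,2,3}$ with $V=P$, the word $y_1\,t\,x_2t^{-1}x_2^{-1}\,s$ has the blocks $y_1\mid t\mid x_2t^{-1}x_2^{-1}\mid s$. The third block leaves $P$ and returns: since $tx_2t^{-1}=x_2z$, it represents $zt^{-1}$, which is its literal. That the excursion ends in $E_z$ is no accident.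

**Lemma 5.** A block of length $\ge2$ represents an element of an edge group $E\in\{E_z,E_s\}$ with $E\le V$. If $V=P$ and the first letter of the block lies in $A$ (resp. $Q$), one can take $E=E_z$ (resp. $E=E_s$).

*Proof.* For a letter $x\notin V$ there is a path $\pi_x$ in $\mathcal T$ from the vertex $V$ to $xV$ with no interior vertex in the orbit of $V$:

* $V=P$: the path $P,A,xP$ for $x\in A$, and $P,Q,xP$ for $x\in Q$.
* $V=A$: the path $A,P,xA$ for $x\in P$, and $A,P,Q,xP,xA$ for $x\in Q\setminus P$.
* $V=Q$: the path $Q,P,xQ$ for $x\in P$, and $Q,P,A,xP,xQ$ for $x\in A\setminus P$.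

In each case the first edge is an edge $E_x\in\{E_z,E_s\}$ at $V$ and the last edge is $xE_x$. For $x\in V$ let $\pi_x$ be constant. Let the block be $l_1\cdots l_q$ (relabelled), $q\ge2$, with prefixes $h_i$. Then $h_i\notin V$ for $0<i<q$ and $h_q\in V$, so $l_1,l_q\notin V$. Concatenate the paths $h_{i-1}\pi_{l_i}$. The result is a closed path at the vertex $V$ that does not visit $V$ in between: the intermediate endpoints are $h_iV\ne V$, and the interior vertices are not in the orbit of $V$. Such a path stays in one component of $\mathcal T\setminus V$, and in a tree exactly one edge joins $V$ to that component. So its first and last edges coincide: $E_{l_1}=h_qE_{l_q}$. Edges of different type are different, so $E_{l_1}=E_{l_q}=:E$, and $h_q\in E$. For $V=P$, the group $E=E_{l_1}$ is $E_z$ if $l_1\in A$ and $E_s$ if $l_1\in Q$. $\square$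

**Lemma 6.** If $|u|\ge2$ and $u$ represents an element of $E_z\cup E_s$, then $V$ can be chosen so that $u$ represents an element of an edge group contained in $V$, and $\nu\ge2$.

*Proof.* Suppose $u\in E_z$. If the first letter lies in $A$ or in $P$, take that group as $V$; the prefix of length $1$ is in $V$, so $\nu\ge2$. Otherwise the first letter is $s_i^{\pm1}$ with $i<c$. Take $V=P$ if this gives $\nu\ge2$. If it gives $\nu=1$, then $u$ is one block whose first letter is in $Q$, and Lemma 5 gives $u\in E_s$. So $u\in E_z\cap E_s=\langle t\rangle\le E_s\le Q$, and $V=Q$ works, because the prefix of length $1$ is in $Q$.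

Suppose $u\in E_s$. If the first letter lies in $P$ or $Q$, take that group. Otherwise it is $x_i^{\pm1}$ with $i<a$. Take $V=P$ if $\nu\ge2$. If $\nu=1$, Lemma 5 gives $u\in E_z$, so $u\in\langle t\rangle\le E_z\le A$, and $V=A$ works. $\square$

## A recursion whose cost is proportional to what is left over

Let $|u|=\ell\ge2$ and choose $V$ by Lemma 6. Put $\ell_j=|u_j|$, $L=\max_j\ell_j$ and $m=\ell-L$, so $1\le m\le\ell$. Replace every block of length $\ge2$ by its literal, at total cost at most $\sum_jF(\ell_j)$. The result is a word in the generators of $V$. Let $\mathrm{Cost}_V$ be the area of the remaining transformation, from this word to the literal of $u$.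

A first attempt is to bound $\mathrm{Cost}_V$ by $C\ell^r$ and to sum over the recursion. This loses a factor: nothing prevents a block of length $\ell-1$ next to a single letter, and the inequality $F(\ell)\le F(\ell-1)+C\ell^r$ only yields $\ell^{r+1}$. The cost must shrink when the decomposition is lopsided. The right target is $\mathrm{Cost}_V\le Cm\ell^{r-1}$, with $m$ the length outside the largest block.

**Lemma 7.** If $\mathrm{Cost}_V\le C_1m\ell^{r-1}$ in all cases, with $C_1$ depending only on $a,b,c$, then $F(\ell)\le C_1\ell^r$ for all $\ell\ge1$.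

*Proof.* Induct on $\ell$; $F(1)=0$. All $\ell_j<\ell$ since $\nu\ge2$. As $r\ge2$, we have $\sum\ell_j^r\le L^{r-1}\sum\ell_j=L^{r-1}\ell\le L\ell^{r-1}$. So the area of $u=(\text{literal})$ is at most $C_1L\ell^{r-1}+C_1(\ell-L)\ell^{r-1}=C_1\ell^r$. Shorter words are covered by the induction hypothesis. $\square$

**Counting letters.** Call one block $j_0$ of maximal length $L$ the *main* block and the others *small*; the small blocks have total length $m$. After replacement by literals, (3) gives the following.

* The small blocks contain at most $C_0m^c$ letters $s^{\pm1}$ and at most $C_0m^a$ letters $z^{\pm1}$.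
* The main block contains at most $C_0\ell^c$ letters $s^{\pm1}$, resp. $C_0\ell^a$ letters $z^{\pm1}$.
* All other letters number at most $\ell$ in total and at most $m$ in small blocks.

(For the first item, $\sum\ell_j^c\le(\sum\ell_j)^c$ over small blocks; single letters obey the same bounds.) In literals the powers of $s$ and $z$ come first. "Moving letters left" means exchanging adjacent letters by a commutation relator, at cost $1$ each; letters of the same kind need not be exchanged with each other.

## Costs when $a\ge2b$ and $c\ge a+1$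

In this range we can afford to rework the word that remains after the central letters have been moved, at full price, because that price is already at most $\ell^{r-1}$.

**Step 1: $V=Q$.** Here $u$ represents an element of $E_s$, and $s$ is central in $Q$. The blocks are letters of $Q$ or literals $s^{q_j}t^{k_j}$. Move all $s^{\pm1}$ to the left. Those of small blocks pass at most $\ell$ letters each and cost $\le Cm^c\ell\le Cm\ell^c$. Those of the main block stand at its beginning, so they pass only letters of small blocks and cost $\le C\ell^cm$. To the right of the $s$'s remains a word of length $\le\ell$ that represents some $s^{q''}t^k$; Lemma 3(d) with $d=c$ turns it into $s^{q''}t^k$ at cost $C\ell^{c+1}$. We have reached the literal, and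
$$\mathrm{Cost}_Q\le C(m\ell^c+\ell^{c+1})\le Cm\ell^{r-1},\qquad\text{as }c+1\le c-1+\tfrac ab=r-1 .$$

**Step 2: $V=A$.** In the same way, with $z$ in place of $s$ and $d=a$, we get $\mathrm{Cost}_A\le C(m\ell^a+\ell^{a+1})\le Cm\ell^{r-1}$, since $a+1\le c\le r-1$.

**Step 3: $V=P$.** This is where $a/b$ enters: before letters $s$ cross powers of $z$, those powers must be shortened in $G_b$, as in the filling of $W$. The blocks are letters of $P$ or literals $z^{N_j}t^{k_j}$, $s^{q_j}t^{k_j}$.

First replace $z^{N_j}$ in literals by $\hat w_b(N_j)$, a word in $Y\cup\{t\}$ of length $\le C\ell_j^{a/b}$. By Lemma 3(c) this costs $\le C\sum\ell_j^{a(1+1/b)}\le C\ell^{a+a/b}$. Since $a/b\ge1$, the number of letters different from $s^{\pm1}$ is now at most $C\ell^{a/b}$ in total and at most $Cm^{a/b}$ in small blocks.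

Next move all $s^{\pm1}$ left ($s$ is central in $P$). The small ones cost $\le Cm^c\ell^{a/b}$, the main ones $\le C\ell^cm^{a/b}$. Both are at most $Cm\ell^{c-1+a/b}=Cm\ell^{r-1}$, because $m\le\ell$, $c\ge1$ and $a/b\ge1$.

Now we have $s^{q'}U$ with $U$ a word in $Y\cup\{t\}$ of length $\le C\ell^{a/b}$. The value lies in $E_z\cup E_s$ and $P=G_b\times\langle s\rangle$. So $U$ represents an element $z^{N'}t^k$, and $q'=0$ or $N'=0$. Lemma 3(d) with $d=b$ costs $C(\ell^{a/b})^{b+1}=C\ell^{a+a/b}$, and we reach the literal. Since $c\ge a+1$, $\ell^{a+a/b}\le\ell^{c-1+a/b}\le m\ell^{r-1}$. So $\mathrm{Cost}_P\le Cm\ell^{r-1}$.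

**Proof of Theorem 1.** By Steps 1–3 and Lemma 7, $\delta_M(n)\le F(n)\le C_1n^r$. Proposition 4 gives the lower bound, as $a\ge2b>b$. For $(a,b,c)=(5,2,6)$ we have $5\ge4$ and $6\ge6$, the graph has $5+2+6-1=12$ vertices, and $c+\frac ab=\frac{17}2$. The inequivalence with $n^d$ and $2^n$ was shown at the beginning. $\square$

## Long powers of $t$ between two short words

Now let $1\le b\le a\le c$. The recursion and Lemmas 5–7 used only $a\ge b$; what fails is the estimates of the costs. In Step 1 above, Lemma 3(d) charged $\ell^{c+1}$ for the remaining word, but $r-1=c+\frac ab-1<c+1$ as soon as $a<2b$. With $m=1$ this is too much. However, the remaining word is not arbitrary. The main block has been reduced to a single power of $t$, so the word is $u_1t^Ku_2$ with $|u_1|+|u_2|\le m$. For such words one can do better.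

**Lemma 8.** For every integer $n\ge0$ there is $C_n$ such that: if $p$ is a real polynomial of degree $\le n$, $m\ge1$, $H\ge3m$, and $|p|\le1$ on $[0,m]\cup[H-m,H]$, then $|p|\le C_n(H/m)^{\lfloor n/2\rfloor}$ on $[0,H]$.

*Proof.* Rescale to $m=1$, $H\ge3$. Use Lagrange interpolation with $g=\lceil\frac{n+1}2\rceil$ equally spaced nodes in $[0,1]$ and $g'=n+1-g$ equally spaced nodes in $[H-1,H]$. In the basis polynomial of a node, all numerators are at most $H$ in absolute value on $[0,H]$. Denominators for nodes in the same group are bounded below by a constant; those for nodes in the other group are $\ge H-2\ge H/3$. So the basis polynomials are at most $CH^{\max(g,g')-1}=CH^{\lfloor n/2\rfloor}$. $\square$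

For instance, a polynomial of degree $1$ bounded by $1$ at both ends of $[0,H]$ is bounded by $1$ in between, whereas from a bound on $[0,m]$ alone one would only get a multiple of $H/m$. Control at both ends halves the exponent.

**Lemma 9.** For $d\ge1$ there is $C$ with the following property. Let $1\le m\le\ell$ be integers. If $w=u_1t^Ku_2$ with words $u_1,u_2$ in the generators of $G_d$, $|u_1|+|u_2|\le m$, $|K|\le\ell$, represents $e_d^qt^k$, then the area of $w=e_d^qt^k$ is at most $Cm\ell^d$.

*Proof.* For $d=1$ move the at most $m$ letters $e_1^{\pm1}$ to the left past at most $2\ell$ letters $t^{\pm1}$; the cost is $\le2m\ell$. Let $d\ge2$. If $|K|\le4m$, then $|w|\le5m$, and Lemma 3(d) gives $Cm^{d+1}\le Cm\ell^d$. Let $|K|>4m$.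

The plan is to carry $t^K$ across $u_2$ in steps of suitable size, keeping the vector between the $t$'s written by short words all the way.

**Step 1: notation, and the size of $q$.** Write $u_1=vt^{i_1}$, $u_2=v't^{i_2}$ in $G_d$. By Lemma 3(a), $|i_1|,|i_2|\le m$ and $|v_l|,|v'_l|\le Cm^l$. Put $H=i_1+K$. Then $w=(v+T^Hv')t^{H+i_2}$, so
$$v+T^Hv'=qe_d,\qquad k=H+i_2,\qquad3m\le|H|\le2\ell .\tag{4}$$
Thus $|k|\le3\ell$, and the $d$-th coordinate of (4) gives $|q|\le Cm^d+C\sum_{i=1}^d\ell^{d-i}m^i\le Cm\ell^{d-1}$.

**Step 2: reduction to $K>0$.** By inverting and conjugating, the area of $w=e_d^qt^k$ equals the area of $w^{-1}=t^{-k}e_d^{-q}$. This differs from the area of $w^{-1}=e_d^{-q}t^{-k}$ by at most $|k||q|\le Cm\ell^d$. As $w^{-1}=u_2^{-1}t^{-K}u_1^{-1}$ has the same form as $w$, we may assume $K>4m$, so $H\ge3m>0$.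

**Step 3: the coordinates of $T^hv'$ are small at both ends.** Let $p_l(h)=\sum_{i\le l}\binom h{l-i}v'_i$ be the $l$-th coordinate of $T^hv'$, a polynomial in $h$ of degree $\le l-1$. For real $|h|\le m$ we have $|p_l(h)|\le Cm^l$. At the other end use (4): for $l<d$, $p_l(H+h)$ is the $l$-th coordinate of $T^h(qe_d-v)=qe_d-T^hv$, that is, $-\sum_{i\le l}\binom h{l-i}v_i$. This holds for integers $h$, hence as polynomials. So $|p_l(H+h)|\le Cm^l$ for real $|h|\le m$.

**Step 4: they stay moderate in between.** Put $\mu=m$ if $d=2$ and $\mu=(mH)^{1/2}$ if $d\ge3$, so $1\le m\le\mu\le H$. Then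
$$|p_l(h)|\le C\mu^l\qquad(1\le l<d,\ 0\le h\le H).$$
Indeed $p_1$ is constant, which settles $d=2$. For $d\ge3$, Lemma 8 and Step 3 give at most $Cm^l(H/m)^{\lfloor(l-1)/2\rfloor}\le Cm^l(H/m)^{l/2}=C\mu^l$.

**Step 5: such vectors have short words.** Suppose $x\in\mathbb Z^d$ has $|x_l|\le C\mu^l$ for all $l\le d$; we claim $|x|_{G_d}\le C'\mu$. Suppose $x_1=\dots=x_{l-1}=0$. The word $\hat w_l(x_l)$ in $e_1,\dots,e_l,t$ has length $\le C\mu$. In $G_d/\langle e_{l+1},\dots,e_d\rangle\cong G_l$ it represents $e_l^{x_l}$, so in $G_d$ it represents an element of $\mathbb Z^d$ with first $l$ coordinates $0,\dots,0,x_l$. Its other coordinates are bounded by $C\mu^{l'}$, $l'>l$, by Lemma 3(a). Subtract it from $x$ and continue with $l+1$. After at most $d$ rounds $x$ is written as a product of words of length $\le C\mu$.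

**Step 6: transport.** For integers $0\le h\le H$ let $U_h$ be a word of length $\le C\mu$ representing $(p_1(h),\dots,p_{d-1}(h),0)$; it exists by Steps 4 and 5. Choose integers $0=h_0<\dots<h_f=H$ with steps $\Delta_i=h_{i+1}-h_i\le\lceil\mu\rceil\le2\mu$ and $f\le H/\mu+1\le2H/\mu$. The $l$-th coordinate of $T^\Delta x$ depends only on $x_1,\dots,x_l$. So the first $d-1$ coordinates of $T^{\Delta_i}(p_1(h_i),\dots,p_{d-1}(h_i),0)$ are $p_1(h_{i+1}),\dots,p_{d-1}(h_{i+1})$. Apply Lemma 3(a) and (d) to the word $t^{\Delta_i}U_{h_i}t^{-\Delta_i}U_{h_{i+1}}^{-1}$, of length $\le C\mu$: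
$$t^{\Delta_i}U_{h_i}t^{-\Delta_i}=e_d^{q_i}U_{h_{i+1}},\qquad|q_i|\le C\mu^d,\qquad\text{area}\le C\mu^{d+1}.\tag{5}$$
Likewise $u_2=e_d^{q'}U_0t^{i_2}$ with $|q'|\le C\mu^d$ and area $\le C\mu^{d+1}$.

Start from $w=u_1t^{-i_1}\,t^H\,u_2$ (freely). Replace $u_2$ by $e_d^{q'}U_0t^{i_2}$, then apply (5) for $i=0,\dots,f-1$ to move $t^H$ piece by piece to the right of the $U$'s. Each time move the new power of the central letter $e_d$ to the far left past at most $C\ell$ letters. We arrive at
$$e_d^{*}\;u_1t^{-i_1}U_H\;t^{H+i_2}.$$
Here $u_1t^{-i_1}U_H$ has length $\le C\mu$ and, by (4), represents a power of $e_d$. So Lemma 3(d) finishes with area $\le C\mu^{d+1}$, and the result is $e_d^qt^k$.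

**Step 7: the bill.** Since $\mu\le H\le2\ell$, the total cost is at most
$$C\frac H\mu\big(\mu^{d+1}+\mu^d\ell\big)\le C\mu^{d-1}\ell^2 .$$
If $d=2$ this is $Cm\ell^2$. If $d\ge3$, then $\mu^2\le2m\ell$ gives at most $C m^{(d-1)/2}\ell^{(d+3)/2}=Cm\cdot m^{(d-3)/2}\ell^{(d+3)/2}\le Cm\ell^d$. $\square$

## Costs for all $1\le b\le a\le c$

Keep the notation of the recursion. Note $b\le a\le c\le r-1$. If the main block is a single letter, then $L=1$ and $\ell=m+1\le2m$.

**Step 1: $V=Q$.** Move the $s^{\pm1}$ left at cost $\le Cm\ell^c$, as before. The remaining word has the form $u_1t^{k_{j_0}}u_2$ with $|u_1|+|u_2|\le m$, $|k_{j_0}|\le\ell$, and Lemma 9 with $d=c$ costs at most $Cm\ell^c$. (If the main block is a single letter, the word has length $\le2m$ and Lemma 3(d) gives $Cm^{c+1}\le Cm\ell^c$.) In total $\mathrm{Cost}_Q\le Cm\ell^c\le Cm\ell^{r-1}$.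

**Step 2: $V=A$.** Likewise, with $z$ and $d=a$, $\mathrm{Cost}_A\le Cm\ell^a\le Cm\ell^{r-1}$.

**Step 3: $V=P$.** Two charges in the earlier treatment were too high: replacing the main $z^{N_{j_0}}$ by $\hat w_b$ for $\ell^{a+a/b}$, and the final Lemma 3(d). When $c=a$ and $m=1$, the first alone exceeds $m\ell^{r-1}=\ell^{a+a/b-1}$. The remedy is to shorten the main power of $z$ only as far as is worthwhile. At most $C_0m^c$ letters $s^{\pm1}$ have to cross it, so cut it into pieces $z^{\pm m^c}$. In detail:

(i) *Shorten the small powers of $z$.* Replace $z^{N_j}$ by $\hat w_b(N_j)$ in the small literals. The cost is $\le C\sum_{j\ne j_0}\ell_j^{a+a/b}\le Cm^{a+a/b}\le Cm\ell^{a+a/b-1}\le Cm\ell^{r-1}$. The letters different from $s^{\pm1}$ in small blocks now number at most $Cm^{a/b}$.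

(ii) *Shorten the main power of $z$ partially.* Suppose the main block is a literal $z^{N_0}t^{k_0}$, $|N_0|\le C_0\ell^a$. Cut $z^{N_0}$ into at most $|N_0|/m^c$ powers $z^{\pm m^c}$ and one power $z^{N_1}$ with $|N_1|\le\min(|N_0|,m^c)$, and replace each power by the corresponding $\hat w_b$. By Lemma 3(c) the cost is at most
$$C\frac{|N_0|}{m^c}m^{c(1+1/b)}+C|N_1|^{1+1/b}\le C|N_0|m^{c/b}\le C\ell^am^{c/b}.$$
The new length of this part is at most $C\frac{|N_0|}{m^c}m^{c/b}+C\ell^{a/b}$. Here
$$\ell^am^{c/b}=m\cdot m^{c/b-1}\ell^a\le m\,\ell^{a+c/b-1}\le m\,\ell^{c+a/b-1}=m\ell^{r-1},\tag{6}$$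
because $c\ge b$ and $(c+\frac ab)-(a+\frac cb)=(c-a)(1-\frac1b)\ge0$.

(iii) *Move all $s^{\pm1}$ to the left.* The small ones, at most $C_0m^c$, pass at most $Cm^{a/b}+C\ell$ letters and, if (ii) was applied, the part produced there. The cost is at most $Cm^c\ell^{a/b}+C|N_0|m^{c/b}$ (second term only after (ii)). This is $\le Cm\ell^{r-1}$, by $m^c\ell^{a/b}\le m\ell^{c-1+a/b}$ and (6). The main ones, if any, pass only letters of small blocks and cost at most $C\ell^cm^{a/b}\le Cm\ell^{r-1}$.

(iv) *Return to powers of $z$ and move them left.* With all $s^{\pm1}$ at the far left, the words $\hat w_b$ are again intact; undo (i) and (ii) at the same costs. We have $s^{q'}$ followed by a word in $Y\cup\{t\}$. It has at most $C_0m^a$ letters $z^{\pm1}$ from small blocks, at most $C_0\ell^a$ from the main block (at its beginning), and at most $\ell$ other letters, of which at most $m$ are outside the main block. Move the $z$'s left, directly behind $s^{q'}$; $z$ is central in $G_b$. The cost is $\le Cm^a\ell+C\ell^am\le Cm\ell^a\le Cm\ell^{r-1}$.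

(v) *Finish in $G_b$.* The remaining word in $y_1,\dots,y_{b-1},t$ represents an element of $\langle z,t\rangle$, because the value of $u$ lies in $E_z\cup E_s$. It has the form $u_1t^{k_0}u_2$, where $t^{k_0}$ comes from the main literal, $|u_1|+|u_2|\le m$ and $|k_0|\le\ell$; or it has length $\le2m$ if the main block is a single letter. By Lemma 9 (resp. Lemma 3(d)) with $d=b$ the cost is $\le Cm\ell^b\le Cm\ell^{r-1}$. The result is $s^{q'}z^{N'}t^k$ with $q'=0$ or $N'=0$, i.e. the literal.

So $\mathrm{Cost}_V\le Cm\ell^{r-1}$ always, and Lemma 7 gives $\delta_M(n)\le F(n)\le C_1n^{c+a/b}$.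

## The lower bound for $a=b$, and the list of exponents

For $a>b$ the lower bound is Proposition 4. For $a=b$ its proof breaks at the last line: $|z^N|_{G_b}$ is then only guaranteed to be of order $m$, and need not exceed $2R=2(c-1)m$. But now $r=c+1$, and $Q$ alone suffices.

Since $\kappa$ sends relators of $M$ to relators of $Q$ or to freely trivial words, for null-homotopic words $W$ over $S\cup\{t\}$ we have $\mathrm{Area}_M(W)\ge\mathrm{Area}_Q(W)\ge|\theta_\rho(W)|$ for every $\rho$ as in (2). Take
$$R=cm,\qquad\rho(h)=\min\big(R,\max(0,h-R)\big),\qquad W=w_c(m)\,t^{2R}\,w_c(m)^{-1}\,t^{-2R}.$$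
$W$ is null-homotopic since $s$ commutes with $t$. The path $w_c(m)$ uses only heights in $[0,R]$ relative to its start. On $[0,R]$ we have $\rho=0$ and $\lambda_h=\lambda_0=0$, so the first segment contributes $0$; the $t$-edges contribute $0$. On $[2R,3R]$ we have $\rho=R$ and $\lambda_h=\lambda_{2R}$. The segment $w_c(m)^{-1}$ is the reverse of a path $w_c(m)$ that starts at $t^{2R}$, at height $2R$, so it contributes
$$-\sum_jn_j\lambda_{2R}(T^{2R+mj}s_1)=-\lambda_{2R}(T^{2R}(m^cs))=-m^c\lambda_{2R}(s)=-m^cR .$$
Hence $\mathrm{Area}_M(W)\ge m^cR=cm^{c+1}$, with $|W|\le Cm$, and $\delta_M(n)\ge C^{-1}n^{c+1}$ for large $n$.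

**Proof of Theorem 2.** The upper bound of the previous section and the lower bounds give $\delta_{M_{a,b,c}}\simeq n^{c+a/b}$ for all $1\le b\le a\le c$. Given $\rho=i+\frac jq$ with $0\le j<q$ and $i\ge q+j+1$, take $a=q+j$, $b=q$, $c=i-1$. Then $b\le a\le c$ and $c+\frac ab=i-1+1+\frac jq=\rho$. For $(a,b,c)=(3,2,3)$ the exponent is $3+\frac32=\frac92$, and $\Gamma$ is the chain of three triangles described at the start. $\square$
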